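\title{An aperiodic measure whose unitary averages have divergent powers}

\begin{abstract}
Let $\mu$ be a regular aperiodic probability measure on a locally compact group $G$, let $\pi$ be a continuous unitary representation of $G$, and let $P=\int\pi(g)\,\mu(dg)$. If $\mu$ is spread out, or if $G$ is abelian or compact, then $P^n$ converges strongly to the projection onto the fixed vectors of $\pi$. We show that this fails for general $\mu$ and $G$. For every $\delta\in(0,1)$ we construct a purely atomic aperiodic measure on a second countable totally disconnected group, a representation without nonzero fixed vectors, and a unit vector $z_0$ with $\|P^nz_0\|\ge1-\delta$ for all $n$. A second counterexample lives on an increasing union of compact open subgroups, hence on an amenable group. In the positive direction, we attach to each vector $x$ a dense Borel subgroup of $G$ that decides whether $P^nx$ converges. This gives strong convergence on discrete groups and [SIN] groups, for spread out measures, and whenever two convolution powers of $\mu$ are not mutually singular. Weak convergence always holds.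
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $G$ is a locally compact Hausdorff group with identity $e$, and $\mu$ is a regular Borel probability measure on $G$. The support $\operatorname{supp}\mu$ is the complement of the union of all open $\mu$-null sets. By regularity $\mu(\operatorname{supp}\mu)=1$, so a closed set has full measure if and only if it contains $\operatorname{supp}\mu$. Convolution is given by $(\mu*\nu)(A)=\int\nu(g^{-1}A)\,\mu(dg)$, and $\mu^n$ is the $n$-th convolution power. A unitary representation $\pi$ of $G$ on a Hilbert space $\mathfrak H$ is \emph{continuous} if $g\mapsto\pi(g)x$ is norm continuous for every $x$. Inner products are linear in the first variable.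

The \emph{$\mu$-average} of $\pi$ is the operator $P_\mu=\int\pi(g)\,\mu(dg)$, defined by $\langle P_\mu x,y\rangle=\int\langle\pi(g)x,y\rangle\,\mu(dg)$. It is a contraction, and $P_{\mu*\nu}=P_\mu P_\nu$. Thus $P_\mu^nx$ is the average of $\pi(g)x$ over the distribution $\mu^n$ of the $n$-th step of the random walk with law $\mu$. If the walk spreads over $G$, this average should retain only the part of $x$ that no group element moves, namely $Ex$, where $E$ is the orthogonal projection onto the space $\{x:\pi(g)x=x\text{ for all }g\in G\}$ of fixed vectors. We write $P$ for $P_\mu$ when $\mu$ is understood.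

The measure $\mu$ is \emph{adapted} if the closed subgroup generated by $\operatorname{supp}\mu$ is $G$. It is \emph{aperiodic} if it is adapted and is not carried by a coset of a proper closed normal subgroup; in other words, the smallest closed normal subgroup $N_\mu$ such that $\mu$ is carried by a coset of $N_\mu$ is $G$. It is \emph{spread out} if some $\mu^n$ is not singular with respect to Haar measure. The group $G$ is \emph{[SIN]} if $e$ has a base of neighborhoods invariant under all conjugations.

For adapted $\mu$ the fixed vectors of $P$ are those of $\pi$ (Lemma~\ref{lem:variance}), so the mean ergodic theorem gives $\frac1N\sum_{j<N}P^j\to E$ strongly. For the powers themselves there is an evident obstruction. On $G=\mathbb Z/2$ with $\mu=\delta_1$ and the sign character, $P^n=(-1)^n$. More generally, let $\mu$ be adapted and carried by $gN$ with $N\ne G$ closed and normal. The image of $g$ generates a dense subgroup of $G/N$, so $G/N$ is a nontrivial locally compact abelian group and has a continuous character $\chi\ne1$. Viewed as a representation of $G$, this $\chi$ has $E=0$, while $P=\chi(g)$ has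 modulus one. So among adapted measures, aperiodicity is necessary for the convergence $P^n\to E$ in all representations. In dimension one it is also sufficient: if $\chi\ne1$ is a continuous character of $G$ and $|\int\chi\,d\mu|=1$, then $\chi$ is constant on $\operatorname{supp}\mu$, so $\mu$ is carried by a coset of $\ker\chi$. The natural guess is that aperiodicity is the only obstruction.

Derriennic and Lin proved that $P^n\to E$ strongly for every $\pi$ when $\mu$ is aperiodic and spread out. The assumption that $\mu$ be spread out can be dropped when $G$ is abelian or compact, and also for [SIN] groups, nilpotent groups and some solvable algebraic groups. The question posed in \cite{problem} is whether it can always be dropped: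

\begin{quote}
Is it true that for every locally compact group $G$, every regular aperiodic probability measure $\mu$ on $G$ and every continuous unitary representation $\pi$ of $G$, the powers $P_\mu^n$ converge to $E$ in the strong operator topology?
\end{quote}

The answer is no.

\begin{theorem}\label{thm:A}
For every $\delta\in(0,1)$ there are a second countable totally disconnected locally compact group $G$, a continuous unitary representation $\pi$ of $G$ on a separable Hilbert space $\mathfrak H$ without nonzero fixed vectors, a purely atomic (hence regular) aperiodic probability measure $\mu$ on $G$, and a unit vector $z_0\in\mathfrak H$ such that $\|P_\mu^nz_0\|\ge1-\delta$ for all $n\ge0$. In particular $P_\mu^n$ does not converge strongly to $E=0$. In fact the sequence $P_\mu^nz_0$ does not converge in norm.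
\end{theorem}

Strong convergence holds on compact groups. It already fails on increasing unions of compact open subgroups.

\begin{theorem}\label{thm:B}
There are a second countable totally disconnected locally compact group $G$ that is the union of an increasing sequence of compact open subgroups (so $G$ is amenable and unimodular, and every element of $G$ lies in a compact subgroup), an atomic aperiodic probability measure $\mu$ on $G$, and a continuous unitary representation $\pi$ of $G$ without nonzero fixed vectors, such that $P_\mu^n$ does not converge strongly.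
\end{theorem}

The third result says what remains true, and which features of these examples cannot be avoided.

\begin{theorem}\label{thm:C}
Let $\mu$ be a regular aperiodic probability measure on a locally compact group $G$, let $\pi$ be a continuous unitary representation of $G$ on $\mathfrak H$, let $x\in\mathfrak H$, put $x_n=P^nx$, and let
\[
B_x=\{g\in G:\ \|\pi(g)x_n-x_n\|\to0\}.
\]
\begin{enumerate}
\item[(1)] $B_x$ is a dense Borel subgroup of $G$, and there is $a\in G$ with $\mu(aB_x)=1$ and $aB_xa^{-1}=B_x$.
\item[(2)] With $a$ as in (1), the following are equivalent: \emph{(a)} $P^nx\to Ex$ in norm; \emph{(b)} $\mu(B_x)>0$; \emph{(c)} $B_x=G$; \emph{(d)} $a^d\in B_x$ for some $d\ge1$.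
\item[(3)] $P^n\to E$ strongly for every $\pi$ in each of the following cases: \emph{(i)} $G$ is discrete; \emph{(ii)} $\mu$ is spread out; \emph{(iii)} $\mu^n$ and $\mu^{n'}$ are not mutually singular for some $n\ne n'$; \emph{(iv)} $G$ is a [SIN] group (in particular, abelian or compact).
\item[(4)] In all cases $P^n\to E$ weakly.
\end{enumerate}
\end{theorem}

Item (4) and part of item (3) are known (Lin--Wittmann, Derriennic--Lin); we include short proofs.

Theorem~\ref{thm:C} dictates the shape of a counterexample. The group is neither discrete nor [SIN], and the powers $\mu^n$ are mutually singular. The measure sits on a coset $aB$ of a dense subgroup $B$ that is normalized by $a$ and contains no positive power of $a$: a periodicity is present, but the definition of aperiodicity does not see it because $B$ is not closed. Finally, when $E=0$ the vectors $P^nx$ tend weakly to zero while keeping their norm, so they travel through infinitely many dimensions. We build the example from two devices. A small rotation, averaged with the identity and iterated, carries a vector to an orthogonal one at almost no cost in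 norm (Section~\ref{sec:plane}). An element $k$ of a compact group, playing the role of $a$, serves as a clock that lets each of infinitely many rotations act on the moving vector only during its own interval of time (Section~\ref{sec:clock}). Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C} prove the three theorems. The proofs of Theorems~\ref{thm:A} and~\ref{thm:B} do not use Theorem~\ref{thm:C}.

\section{The variance identity}\label{sec:variance}

The norm lost in one application of $P$ measures how much the vectors $\pi(g)x$ are scattered.

\begin{lemma}\label{lem:variance}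
For every regular probability measure $\mu$ on $G$ and every $x\in\mathfrak H$,
\begin{equation}\label{eq:variance}
\int\|\pi(g)x-Px\|^2\,\mu(dg)=\|x\|^2-\|Px\|^2 .
\end{equation}
Moreover:
\begin{enumerate}
\item[(a)] if $\|Px\|=\|x\|$, then $\pi(g)x=Px$ for all $g\in\operatorname{supp}\mu$;
\item[(b)] $PE=EP=E$;
\item[(c)] if $\mu$ is adapted, then $\ker(I-P)=E\mathfrak H$.
\end{enumerate}
\end{lemma}

\begin{proof}
The integrand equals $\|x\|^2-2\operatorname{Re}\langle\pi(g)x,Px\rangle+\|Px\|^2$, and $\int\langle\pi(g)x,Px\rangle\,\mu(dg)=\|Px\|^2$. This is \eqref{eq:variance}. If $\|Px\|=\|x\|$, the closed set $\{g:\pi(g)x=Px\}$ has full measure, so it contains $\operatorname{supp}\mu$; this is (a). If $v$ is a fixed vector, then $Pv=v$ and $\langle Px,v\rangle=\int\langle x,\pi(g)^{-1}v\rangle\,\mu(dg)=\langle x,v\rangle$ for all $x$; this is (b). If $Px=x$, then by (a) the closed subgroup $\{g:\pi(g)x=x\}$ contains $\operatorname{supp}\mu$, so it is $G$ when $\mu$ is adapted.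
\end{proof}

\section{A quarter turn at small cost}\label{sec:plane}

Let $u,v$ be orthonormal vectors. The \emph{rotation by $\theta$ in the plane of $u,v$} is the unitary map $R$ of their span with $Ru=\cos\theta\,u+\sin\theta\,v$ and $Rv=-\sin\theta\,u+\cos\theta\,v$. Identify $su+tv$ ($s,t$ real) with $s+it\in\mathbb C$. Then $R$ is multiplication by $e^{i\theta}$, and the average $(1-p)I+pR$ is multiplication by $1-p+pe^{i\theta}$.

Take first $p=\frac12$ and $\theta=\pi/\ell$ with $\ell\ge2$ an integer. Then $\frac12(1+e^{i\theta})=\cos\frac\theta2\,e^{i\theta/2}$, so $\ell$ applications of the average send $u$ to $\cos^\ell(\pi/2\ell)\,v$. For $\ell=2$ this is $v/2$. In general $\cos t\ge1-t^2/2$ and Bernoulli's inequality give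
\[
\cos^\ell\frac{\pi}{2\ell}\ \ge\ \Big(1-\frac{\pi^2}{8\ell^2}\Big)^{\ell}\ \ge\ 1-\frac{\pi^2}{8\ell}=1-\frac{\pi\theta}8 .
\]
Each step turns the vector by an angle of order $\theta$ and loses norm of order $\theta^2$, so the full quarter turn from $u$ to $v$ costs only order $\theta$.

We want infinitely many such turns in a row, driven by infinitely many rotations that are all atoms of one probability measure. Their weights $p$ must then be summable. The next lemma shows that a small weight slows the turn down but leaves the cost of order $\theta$. It is convenient to prescribe the angle $\alpha$ gained per step and to solve for $p$.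

\begin{lemma}\label{lem:rotation}
Let $0<\alpha<\theta<1$ and $p=\dfrac{\sin\alpha}{\sin\alpha+\sin(\theta-\alpha)}\in(0,1)$. Then
\[
1-p+pe^{i\theta}=\rho\,e^{i\alpha},\qquad 0<\rho\le1,\qquad \frac1\rho=\cos\alpha+\sin\alpha\tan\frac\theta2\le e^{\alpha\tan(\theta/2)} .
\]
In particular, if $\alpha=\pi/2\ell$, then $\rho^\ell\ge\exp\big(-\frac\pi2\tan\frac\theta2\big)$.
\end{lemma}

\begin{proof}
Put $s=\sin\alpha+\sin(\theta-\alpha)$, so that $p=\sin\alpha/s$ and $1-p=\sin(\theta-\alpha)/s$. The number $\rho=e^{-i\alpha}(1-p+pe^{i\theta})$ has imaginary part $-(1-p)\sin\alpha+p\sin(\theta-\alpha)=0$ and real part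
\[
(1-p)\cos\alpha+p\cos(\theta-\alpha)=\frac{\sin(\theta-\alpha)\cos\alpha+\sin\alpha\cos(\theta-\alpha)}{s}=\frac{\sin\theta}{s}>0 .
\]
It is a convex combination of two numbers of modulus one, so $\rho\le1$. Since $s=\sin\theta\cos\alpha+\sin\alpha\,(1-\cos\theta)$ and $(1-\cos\theta)/\sin\theta=\tan\frac\theta2$, we get the formula for $1/\rho$, and $1/\rho\le1+\alpha\tan\frac\theta2\le e^{\alpha\tan(\theta/2)}$.
\end{proof}

The operator $P$ will follow a prescribed path only approximately. Since $P$ is a contraction, the errors add up and do not grow.

\begin{lemma}\label{lem:tracking}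
Let $P$ be a contraction, $z_n$ vectors and $s_n\in(0,1]$ numbers with $\|Pz_n-s_nz_{n+1}\|\le\epsilon_n$ for $n\ge0$. Put $\beta_0=1$ and $\beta_n=s_0s_1\cdots s_{n-1}$. Then $\|P^nz_0-\beta_nz_n\|\le\sum_{j<n}\epsilon_j$ for all $n$.
\end{lemma}

\begin{proof}
Induction on $n$, using $\|P\|\le1$, $\beta_n\le1$ and
\[
P^{n+1}z_0-\beta_{n+1}z_{n+1}=P(P^nz_0-\beta_nz_n)+\beta_n(Pz_n-s_nz_{n+1}).\qedhere
\]
\end{proof}

The first attempt is to take an orthonormal basis $e_0,e_1,\dots$, to let $R_m$ rotate the plane of $e_m,e_{m+1}$ by $\theta_m$ with $\sum\theta_m$ small, and to average with $\nu_0=(1-\sum p_m)\delta_I+\sum p_m\delta_{R_m}$. The hope is that $e_0$ is turned to $e_1$, then to $e_2$, and so on. The trouble is that all rotations act at all times: while $R_m$ turns $e_m$ toward $e_{m+1}$, both $R_{m-1}$ and $R_{m+1}$ interfere. No choice of parameters repairs this. On the discrete group generated by the $R_m$, the measure $\nu_0$ is aperiodic, because a coset of full measure contains $I$ and hence is a subgroup containing all $R_m$. The $R_m$ have no common nonzero fixed vector, so Theorem~\ref{thm:C}(3)(i)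 forces $P_{\nu_0}^n\to0$ strongly.

\section{The clock}\label{sec:clock}

To switch the rotations on and off, we replace each $e_m$ by a block of basis vectors $e_{m,j}$, where the second index $j$ records the time. Every step of the walk includes a shift $k$ that advances $j$ by one, and $R_m$ acts only on vectors whose second index lies in a window $W_m$. The windows are disjoint, so at time $n\in W_m$ the moving vector feels $R_m$ alone. We make each block finite and the shift cyclic on it. Then $k$ lies in a compact group, in which it is the limit of elements that move only finitely many blocks; aperiodicity will come from this.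

\subsection*{Parameters}
Fix $\delta\in(0,1)$. For $m=0,1,2,\dots$ choose the following.
\begin{itemize}
\item \emph{Angles.} $\theta_m=2^{-m-1}\delta/\pi\in(0,1)$. By convexity $\tan t\le\frac4\pi t\le2t$ on $[0,\frac\pi4]$, so $\sum_m\tan(\theta_m/2)\le\sum_m\theta_m=\delta/\pi$.
\item \emph{Durations and weights.} An integer $\ell_m\ge2$ so large that $\alpha_m:=\pi/2\ell_m<\theta_m$ and
\[
p_m:=\frac{\sin\alpha_m}{\sin\alpha_m+\sin(\theta_m-\alpha_m)}\le2^{-m-3}.
\]
This is possible because the quotient tends to $0/\sin\theta_m=0$ as $\ell_m\to\infty$. Let $\rho_m$ be given by Lemma~\ref{lem:rotation} for $\alpha_m,\theta_m$.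
\item \emph{Windows.} $T_0=0$, $T_{m+1}=T_m+\ell_m$ and $W_m=\{T_m,\dots,T_{m+1}-1\}$. The $W_m$ partition $\{0,1,2,\dots\}$; let $m(n)$ be the index with $n\in W_{m(n)}$.
\item \emph{Auxiliary weights.} Numbers $q_m>0$ with $\sum_mq_mT_{m+1}\le\delta/16$.
\end{itemize}
Then $\sum p_m\le\frac14$ and $\sum q_m\le\frac18$, so $p_*:=1-\sum p_m-\sum q_m>0$. Put $\beta_n=\prod_{j<n}\rho_{m(j)}$. Each $\rho_m\le1$ occurs at most $\ell_m$ times in this product, so Lemma~\ref{lem:rotation} gives
\begin{equation}\label{eq:beta}
\beta_n\ \ge\ \prod_m\rho_m^{\ell_m}\ \ge\ \exp\Big(-\frac\pi2\sum_m\tan\frac{\theta_m}2\Big)\ \ge\ e^{-\delta/2}\ \ge\ 1-\frac\delta2 .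
\end{equation}

\subsection*{The model space}
Let $\mathcal H=\bigoplus_{m\ge0}H_m$, where $H_m$ has orthonormal basis $e_{m,j}$, $0\le j<T_{m+1}$. We call $j$ the \emph{position} of $e_{m,j}$.

Let $C_m=\langle k_m\rangle$ be a cyclic group of order $T_{m+1}$, and put
\[
K=\prod_{m\ge0}C_m,\qquad K^{(M)}=\prod_{m\ge M}C_m\subset K,\qquad k=(k_m)_{m\ge0}\in K .
\]
With the product topology, $K$ is a compact metrizable abelian group, the cosets of the subgroups $K^{(M)}$ form a base of its topology, and the subgroup generated by the $k_m$ is dense. An element $(k_m^{a_m})_m$ of $K$ acts on $\mathcal H$ by $e_{m,j}\mapsto e_{m,j+a_m}$, with addition modulo $T_{m+1}$. This action is faithful. The element $k_m$ shifts $H_m$ and fixes the other blocks, and $k$ shifts all blocks at once.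

If $n\in W_m$, then $n<T_{m+1}<T_{m+2}$, so both $e_{m,n}$ and $e_{m+1,n}$ exist. Let $R_m$ be the unitary operator on $\mathcal H$ that is the rotation by $\theta_m$ in the plane of $e_{m,n},e_{m+1,n}$ for each $n\in W_m$ and fixes all other basis vectors. See Figure~\ref{fig:blocks}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.75cm,y=0.8cm]
\foreach \x in {0,...,2} \draw[very thick] (\x,0) -- (\x,-1);
\foreach \x in {3,...,6} \draw[very thick] (\x,-1) -- (\x,-2);
\foreach \x in {7,...,11} \draw[very thick] (\x,-2) -- (\x,-3);
\foreach \x in {0,...,2} \fill (\x,0) circle (2pt);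
\foreach \x in {0,...,6} \fill (\x,-1) circle (2pt);
\foreach \x in {0,...,11} {\fill (\x,-2) circle (2pt); \fill (\x,-3) circle (2pt);}
\foreach \y in {0,...,3} \node at (-1,-\y) {$H_{\y}$};
\node at (12,-3) {$\cdots$};
\draw[|-|] (-0.3,-3.6) -- node[below] {$W_0$} (2.3,-3.6);
\draw[|-|] (2.7,-3.6) -- node[below] {$W_1$} (6.3,-3.6);
\draw[|-|] (6.7,-3.6) -- node[below] {$W_2$} (11.3,-3.6);
\end{tikzpicture}
\caption{The basis of the model space, drawn with $\ell_0=3$, $\ell_1=4$, $\ell_2=5$ (values chosen for the picture only). The dot in row $H_m$ and column $j$ is $e_{m,j}$. The clock $k$ shifts each row cyclically one step to the right. A thick segment in column $n\in W_m$ joins the two vectors whose plane is rotated by $R_m$. Each column contains one segment, and the vector $z_n$ lies in the plane of the segment in column $n$.}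
\label{fig:blocks}
\end{figure}

\subsection*{The path}
For $n=T_m+i\in W_m$, $0\le i<\ell_m$, define the unit vector
\[
z_n=\cos(i\alpha_m)\,e_{m,n}+\sin(i\alpha_m)\,e_{m+1,n}.
\]
Thus $z_{T_m}=e_{m,T_m}$, and during the window $W_m$ the path passes from block $H_m$ to block $H_{m+1}$. The vectors $z_n$ are mutually orthogonal, since $z_n$ involves only basis vectors of position $n$. Define the \emph{model operator} on $\mathcal H$ by
\[
P_0=k\Big(p_*I+\sum_jp_jR_j+\sum_jq_jk_j\Big).
\]
The terms $q_jk_j$ do not help the motion. They will be needed for aperiodicity and for the absence of fixed vectors, and here they are an error that must be kept summable.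

\begin{lemma}\label{lem:model}
For $n\in W_m$ we have $\|P_0z_n-\rho_mz_{n+1}\|\le2(q_m+q_{m+1})$. Moreover $\sum_{n\ge0}2(q_{m(n)}+q_{m(n)+1})\le\delta/4$.
\end{lemma}

\begin{proof}
Let $n=T_m+i$. The operator $R_j$ moves only basis vectors with position in $W_j$, and $n\notin W_j$ for $j\ne m$; hence $R_jz_n=z_n$ for $j\ne m$. Also $k_jz_n=z_n$ for $j\notin\{m,m+1\}$, because $z_n\in H_m\oplus H_{m+1}$. Since the weights sum to one,
\begin{align*}
P_0z_n&=k\Big(z_n+\sum_jp_j(R_j-I)z_n+\sum_jq_j(k_j-I)z_n\Big)\\
&=k\big((1-p_m)I+p_mR_m\big)z_n+k\big(q_m(k_m-I)+q_{m+1}(k_{m+1}-I)\big)z_n .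
\end{align*}
The last term has norm at most $2(q_m+q_{m+1})$. We show that the first term equals $\rho_mz_{n+1}$. By Lemma~\ref{lem:rotation}, applied in the plane of $e_{m,n},e_{m+1,n}$,
\[
\big((1-p_m)I+p_mR_m\big)z_n=\rho_m\big(\cos((i+1)\alpha_m)\,e_{m,n}+\sin((i+1)\alpha_m)\,e_{m+1,n}\big).
\]
Now apply $k$. We have $ke_{m+1,n}=e_{m+1,n+1}$, because $n+1\le T_{m+1}<T_{m+2}$. If $i+1<\ell_m$, then $n+1\in W_m$ and $ke_{m,n}=e_{m,n+1}$, so the result is $\rho_mz_{n+1}$. If $i+1=\ell_m$, then $k$ sends $e_{m,n}$ back to $e_{m,0}$, but its coefficient is $\cos\frac\pi2=0$; the result is $\rho_me_{m+1,T_{m+1}}=\rho_mz_{n+1}$. This is where the exact relation $\ell_m\alpha_m=\pi/2$ is used: the vector has left $H_m$ at the moment when the clock of $H_m$ resets.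

Finally $|W_m|=\ell_m\le T_{m+1}\le T_{m+2}$, so the sum equals $\sum_m2\ell_m(q_m+q_{m+1})\le2\sum_mq_mT_{m+1}+2\sum_mq_{m+1}T_{m+2}\le4\cdot\delta/16$.
\end{proof}

\section{The group and the proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to realize $P_0$ as $P_\mu$ for an aperiodic $\mu$. The difficulty is the topology: it must be locally compact, fine enough for the representation to be continuous, and coarse enough for $k$ to be a limit of the products $k_0k_1\cdots k_M$. We declare $K$, with its product topology, to be an open subgroup. The next lemma, which serves both examples, says when this is legitimate.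

\begin{lemma}\label{lem:group}
Let $G$ be an abstract group that contains $K$ as a subgroup of countable index and is generated by $K$ and elements $r_0,r_1,\dots$. Suppose that every $g\in G$ commutes with all elements of $K^{(M)}$ for some $M=M(g)$.
\begin{enumerate}
\item[(a)] The cosets $gK^{(M)}$ form a base of a group topology on $G$. In it $K$ is open and carries its product topology, and $G$ is Hausdorff, locally compact, second countable and totally disconnected.
\item[(b)] Let $\pi$ be a homomorphism from $G$ to the unitary group of $\mathfrak H$, and let $F_1\subset F_2\subset\cdots$ be closed subspaces with dense union such that $\pi(K^{(M)})$ fixes every vector of $F_M$. Then $\pi$ is continuous.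
\item[(c)] The purely atomic probability measure
\begin{equation}\label{eq:mu}
\mu=\delta_k*\Big(p_*\delta_e+\sum_mp_m\delta_{r_m}+\sum_mq_m\delta_{k_m}\Big)
\end{equation}
is regular and aperiodic.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Call $O\subset G$ open if each $g\in O$ has $gK^{(M)}\subset O$ for some $M$. As the $K^{(M)}$ are decreasing subgroups, this is a topology, the cosets $gK^{(M)}$ are open, and they form a base. For $M\ge M(h)$ we have $gK^{(M)}hK^{(M)}=ghK^{(M)}$ and $(hK^{(M)})^{-1}=h^{-1}K^{(M)}$, so multiplication and inversion are continuous; this is the only use of the commutation hypothesis. The cosets contained in $K$ are the base of the product topology, so $K=K^{(0)}$ is open, compact and second countable. Then $G$ is locally compact, and it is second countable as a countable union of open cosets of $K$. If $g\ne h$, then $g^{-1}h\notin K^{(M)}$ for some $M$ because $\bigcap_MK^{(M)}=\{e\}$. The coset $gK^{(M)}$ contains $g$ and not $h$, and it is open and closed, its complement being a union of cosets. So $G$ is Hausdorff and totally disconnected.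

(b) Let $\Pi_M$ be the projection onto $F_M$. For $g\in G$ and $u\in K^{(M)}$,
\[
\|\pi(gu)x-\pi(g)x\|=\|(\pi(u)-I)(x-\Pi_Mx)\|\le2\|x-\Pi_Mx\|,
\]
and the right side tends to $0$ as $M\to\infty$.

(c) The measure of a set is the supremum of the measures of its finite subsets, which gives inner regularity and, by taking complements, outer regularity. Let $L$ be any closed subgroup and $g\in G$ with $\mu(gL)=1$. The atoms $k$, $kr_m$, $kk_m$ have positive mass, so they lie in $gL$, and therefore $r_m=k^{-1}(kr_m)$ and $k_m=k^{-1}(kk_m)$ lie in $L$. The $k_m$ generate a dense subgroup of $K$ and $L$ is closed, so $K\subset L$ and $L=G$. Taking for $L$ the closed subgroup generated by $\operatorname{supp}\mu$ and $g=e$, we see that $\mu$ is adapted; taking $L$ normal, that it is aperiodic.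
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathfrak H=\mathcal H$, let $G$ be the group of unitary operators generated by $K$ and $r_m:=R_m$, $m\ge0$, and let $\pi$ be the inclusion.

\emph{The group.} Let $D_M$ be the countable group generated by $k_0,\dots,k_{M+1}$ and $R_0,\dots,R_M$. It preserves $H_0\oplus\dots\oplus H_{M+1}$ and fixes the other blocks pointwise, while $K^{(M+2)}$ does the opposite. So $D_M$ commutes with $K^{(M+2)}$, and $D_MK^{(M+2)}$ is a group. It contains $R_0,\dots,R_M$ and $K=\langle k_0,\dots,k_{M+1}\rangle K^{(M+2)}$, hence equals $\langle K,R_0,\dots,R_M\rangle$, and $G=\bigcup_MD_MK^{(M+2)}$. It follows that $K$ has countable index and, as $K$ is abelian, that every element of $D_MK^{(M+2)}$ commutes with $K^{(M+2)}$. Lemma~\ref{lem:group} applies. It provides the topology, the continuity of $\pi$ (with $F_M=\bigoplus_{m<M}H_m$) and the aperiodic measure $\mu$ of \eqref{eq:mu}, for which $P_\mu=P_0$.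

\emph{No fixed vectors.} Let $x$ be fixed by $G$. Since $k_mx=x$, the component of $x$ in $H_m$ is $c_m\sum_je_{m,j}$ for a scalar $c_m$. Take $n\in W_m$. The operator $R_m$ preserves the plane of $e_{m,n},e_{m+1,n}$ and its orthogonal complement, so the projection $c_me_{m,n}+c_{m+1}e_{m+1,n}$ of $x$ to this plane is fixed by the rotation. The rotation minus the identity has determinant $2-2\cos\theta_m\ne0$, so $c_m=0$. Hence $x=0$.

\emph{The orbit of $z_0$.} Lemmas~\ref{lem:tracking} and~\ref{lem:model}, with $s_n=\rho_{m(n)}$, give $\|P^nz_0-\beta_nz_n\|\le\delta/4$. By \eqref{eq:beta}, $\|P^nz_0\|\ge1-\frac\delta2-\frac\delta4\ge1-\delta$ for all $n$. If $P^nz_0\to v$ in norm, then $Pv=v$, so $v$ is a fixed vector by Lemma~\ref{lem:variance}(c) and $v=0$. This contradicts $\|v\|\ge1-\delta>0$.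
\end{proof}

\begin{remark}\label{rem:D}
The example rests on its topology. Let $D=\bigcup_MD_M$ be the group generated by all $k_m$ and $R_m$; it is dense in $G$, and $\mu(kD)=1$. The element $k$ normalizes $D$: it is the product of $k_0\cdots k_{M+1}\in D_M$ and an element of $K^{(M+2)}$, which commutes with $D_M$. Also $k\notin D$, because $k$ moves every block. So on the countable group $\langle k,D\rangle$ with the discrete topology, $\mu$ is carried by a coset of the proper normal subgroup $D$ and is not aperiodic. In $G$ the subgroup $D$ is no longer closed.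
\end{remark}

\section{A union of compact open subgroups}\label{sec:B}

The group just constructed is the increasing union of the open subgroups $D_MK^{(M+2)}$. Since $D_M\cap K^{(M+2)}=\{I\}$, such a subgroup is compact exactly when $D_M$ is finite, and nothing forces this. The estimates of Section~\ref{sec:clock} tolerate summable errors, however, so it suffices to replace $R_m$ by a group element $r_m$ that acts approximately as $R_m$ and generates a finite group together with everything constructed before. We allow the Hilbert space to grow at each step.

\subsection*{Approximating a unitary inside a finite group}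
A unitary representation on a finite-dimensional space $L$ embeds in the space of functions on the unit sphere of $L$, on which unitaries act by measure-preserving maps. After cutting the sphere into small cells of equal measure, such a map is nearly a permutation of the cells. The given finite group $A$ has to permute the cells exactly and faithfully. To arrange this we use one copy of the sphere for each element of $A$ and transport a single partition from copy to copy.

We use two textbook facts. An atomless finite measure takes, on the Borel subsets of a set $C$, every value between $0$ and the measure of $C$. By the Birkhoff--von Neumann theorem, a doubly stochastic matrix (nonnegative entries, all row and column sums equal to one) is a convex combination of permutation matrices; in particular its entries are positive along some permutation.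

\begin{lemma}\label{lem:finite}
Let $A$ be a finite group acting unitarily on a finite-dimensional Hilbert space $L\ne0$, let $R$ be a unitary operator on $L$, and let $\varepsilon>0$. There are a finite group $F=\langle A,r\rangle$ containing $A$, a finite-dimensional unitary representation $V$ of $F$, and an $A$-equivariant isometry $J:L\to V$ with $\|rJ-JR\|\le\varepsilon$.
\end{lemma}

\begin{proof}
\emph{Functions on the sphere.} Let $d=\dim L$, let $\Sigma$ be the unit sphere of $L$ and $\sigma$ its unitarily invariant probability measure, which is atomless. Let $X=\Sigma\times A$ with the product $\tau$ of $\sigma$ and the uniform probability. Let $a\in A$ act on $X$ by $a(u,b)=(au,ab)$ and let $R$ act by $R(u,b)=(Ru,b)$. These maps preserve $\tau$. For $w\in L$ put $f_w(u,b)=\sqrt d\,\langle w,u\rangle$; this is linear in $w$. By invariance $\int|\langle w,u\rangle|^2\,d\sigma(u)=c\|w\|^2$, and summing over an orthonormal basis gives $cd=1$. So $\|f_w\|_{L^2(\tau)}=\|w\|$. Moreover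
\[
f_{aw}(\xi)=f_w(a^{-1}\xi),\qquad f_{Rw}(R\xi)=f_w(\xi)\qquad(\xi\in X),
\]
and for $\|w\|=1$ the function $f_w$ is bounded by $\sqrt d$ and $\sqrt d$-Lipschitz in $u$.

\emph{Cells.} Let $0<\eta<1$. Partition $\Sigma$ into $s$ Borel sets of diameter at most $\eta$, and take an integer $N\ge s/\eta$. Cut each set into pieces of measure $1/N$ and a leftover of measure less than $1/N$. The union of the leftovers has measure $t/N$ with $t$ an integer, $t<s\le\eta N$. Cut it into $t$ pieces of measure $1/N$, or discard it if $t=0$. We obtain disjoint Borel sets $Y_1,\dots,Y_N$ of measure $1/N$, of which at most $\eta N$ have diameter greater than $\eta$. The \emph{cells} are the sets $aY_i\times\{a\}$, $1\le i\le N$, $a\in A$; let $\Omega$ be the set of cells. They are disjoint, have measure $1/|\Omega|$ each, and so cover $X$ up to a null set. Since $a'(aY_i\times\{a\})=a'aY_i\times\{a'a\}$, the group $A$ permutes $\Omega$ freely, so $A$ is a subgroup of the symmetric group of $\Omega$. Call a cell \emph{good} if its diameter is at most $\eta$ and \emph{bad} otherwise. As $A$ acts on $\Sigma$ by isometries, at most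 $\eta|\Omega|$ cells are bad.

\emph{The group and the representation.} The matrix with entries $|\Omega|\,\tau(R\omega\cap\omega')$, $\omega,\omega'\in\Omega$, is doubly stochastic, because both the cells and their images under $R$ partition $X$ up to null sets into sets of measure $1/|\Omega|$. So there is a permutation $r$ of $\Omega$ with $R\omega\cap r\omega\ne\emptyset$ for all $\omega$. Let $F$ be the group of permutations generated by $A$ and $r$, acting on $V=\ell^2(\Omega)$ by $(\gamma\phi)(\omega)=\phi(\gamma^{-1}\omega)$. Write $\operatorname{avg}_\omega f$ for the $\tau$-average of $f$ over $\omega$, and define $(J_0w)(\omega)=|\Omega|^{-1/2}\operatorname{avg}_\omega f_w$. Then $J_0$ is $A$-equivariant, because $\operatorname{avg}_\omega f_{aw}=\operatorname{avg}_{a^{-1}\omega}f_w$.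

\emph{Estimates.} Let $\|w\|=1$. Let $\bar f_w$ be the function equal to $\operatorname{avg}_\omega f_w$ on each $\omega$. It is the orthogonal projection of $f_w$ onto the functions constant on cells, and $\|\bar f_w\|=\|J_0w\|$. We have $|f_w-\bar f_w|\le\sqrt d\,\eta$ on good cells and $\le2\sqrt d$ on bad cells, which have total measure at most $\eta$. Hence
\[
0\le1-\|J_0w\|^2=\|f_w-\bar f_w\|^2\le d\eta^2+4d\eta=:\kappa .
\]
Next, $|\Omega|^{1/2}(rJ_0w-J_0Rw)(r\omega)=\operatorname{avg}_\omega f_w-\operatorname{avg}_{r\omega}f_{Rw}$. If $\omega$ and $r\omega$ are both good, pick $\xi\in\omega$ with $R\xi\in r\omega$. The two averages are within $\sqrt d\,\eta$ of $f_w(\xi)$ and of $f_{Rw}(R\xi)$, which are equal, so they differ by at most $2\sqrt d\,\eta$. For the other $\omega$, at most $2\eta|\Omega|$ in number, they differ by at most $2\sqrt d$. Therefore $\|rJ_0-J_0R\|^2\le4d\eta^2+8d\eta$.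

\emph{Correcting $J_0$ to an isometry.} Let $\eta$ be so small that $\kappa<1$. The operator $Q=J_0^*J_0$ commutes with $A$ and satisfies $(1-\kappa)I\le Q\le I$. So $J=J_0Q^{-1/2}$ is $A$-equivariant, $J^*J=I$, and $\|J-J_0\|=\|J(I-Q^{1/2})\|\le1-\sqrt{1-\kappa}\le\kappa$. Thus $\|rJ-JR\|\le2\kappa+(4d\eta^2+8d\eta)^{1/2}$, which is at most $\varepsilon$ for small $\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $\delta=\frac12$ and all objects of Section~\ref{sec:clock}. Choose $\eta_m>0$ with $\sum_mp_m\eta_mT_{m+2}\le\delta/4$.

\emph{A tower of finite groups.} We construct finite groups $\Delta_0\subset\Delta_1\subset\cdots$ and finite-dimensional unitary representations $V_m$ of $\Delta_m$ with $V_0\subset V_1\subset\cdots$, such that $C_m\subset\Delta_m$ and $V_m$ contains $H_0\oplus\dots\oplus H_m$. Put $\Delta_0=C_0$ and $V_0=H_0$. Given $\Delta_m$ and $V_m$, let $A_m=\Delta_m\times C_{m+1}$ act on $V_m\oplus H_{m+1}$, with $\Delta_m$ acting on the first summand only and $C_{m+1}$, by shifts, on the second only. Let $R_m'$ be the unitary on $V_m\oplus H_{m+1}$ that rotates the plane of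 $e_{m,n},e_{m+1,n}$ by $\theta_m$ for each $n\in W_m$ and is the identity on the orthogonal complement of these planes. It agrees with $R_m$ on $H_0\oplus\dots\oplus H_{m+1}$. Lemma~\ref{lem:finite} gives a finite group $\Delta_{m+1}=\langle A_m,r_m\rangle$ and a representation $V_{m+1}$ of it, which we regard as containing $V_m\oplus H_{m+1}$ through the $A_m$-equivariant isometry $J$, such that
\begin{equation}\label{eq:approx}
\|r_mw-R_mw\|\le\eta_m\|w\|\qquad(w\in H_0\oplus\dots\oplus H_{m+1}).
\end{equation}
The inclusion $V_m\subset V_{m+1}$ is $\Delta_m$-equivariant, so the action of an element of $\Delta_m$ on a vector of $V_i$ may be computed at any level $\ge\max(m,i)$. By construction, for every $j\ge1$,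
\begin{equation}\label{eq:tower}
C_j\text{ fixes }V_{j-1}\text{ pointwise},\qquad\Delta_{j-1}\text{ fixes }H_j\text{ pointwise}.
\end{equation}

\emph{The group.} Let $G_m=\Delta_m\times K^{(m+1)}$. Then $G_0=K$ and $G_m=A_m\times K^{(m+2)}\subset\Delta_{m+1}\times K^{(m+2)}=G_{m+1}$. Let $G=\bigcup_mG_m$. The subgroup $K^{(m+1)}$ is central and of finite index in $G_m$, so $K$ has countable index in $G$ and every element of $G$ commutes with some $K^{(M)}$. Since $\Delta_{m+1}=\langle\Delta_m,C_{m+1},r_m\rangle$, induction shows that $K$ and the $r_m$ generate $G$. By Lemma~\ref{lem:group}, $G$ is a second countable totally disconnected locally compact group, and the measure $\mu$ of \eqref{eq:mu} is atomic and aperiodic. Each $G_m$ is a finite union of cosets of the compact open subgroup $K^{(m+1)}$, hence compact and open. So every element lies in a compact subgroup. The modular function is a continuous homomorphism to $(0,\infty)$ and is trivial on compact subgroups, so $G$ is unimodular. A compact set $C$ lies in some $G_m$, and then $gG_m=G_m$ for $g\in C$; thus the $G_m$ are F{\o}lner sets and $G$ is amenable.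

\emph{The representation.} Let $\mathfrak H$ be the completion of $\bigcup_iV_i$ and $\varphi_i:G_i\to\Delta_i$ the projection. For $g\in G_i\subset G_{i+1}$ we have $\varphi_{i+1}(g)=\varphi_i(g)c$ with $c\in C_{i+1}$, so by \eqref{eq:tower} $\varphi_{i+1}(g)$ acts on $V_i$ as $\varphi_i(g)$ does. Hence for $g\in G_m$ the unitaries $\varphi_i(g)$ of $V_i$, $i\ge m$, extend each other and define a unitary $\pi(g)$ of $\mathfrak H$, and $\pi$ is a homomorphism. For $u\in K^{(M)}$ we have $\varphi_{M-1}(u)=e$, so $\pi(u)$ fixes $V_{M-1}$ pointwise, and $\pi$ is continuous by Lemma~\ref{lem:group}(b).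

\emph{Comparison with the model.} The blocks $H_m$ are mutually orthogonal in $\mathfrak H$, so $\mathcal H\subset\mathfrak H$. An element $(c_j)_j$ of $K$ acts on $V_m$ as $c_0c_1\cdots c_m$, and $c_0,\dots,c_{m-1}\in\Delta_{m-1}$ fix $H_m$ by \eqref{eq:tower}. So it acts on $H_m$ as $c_m$, and $\pi(K)$ acts on $\mathcal H$ exactly as in Section~\ref{sec:clock}. Consequently
\[
Pw-P_0w=\pi(k)\sum_jp_j\big(\pi(r_j)-R_j\big)w\qquad(w\in\mathcal H).
\]
Write $w=w'+w''$ with $w'\in\bigoplus_{i\le j+1}H_i$ and $w''\in\bigoplus_{i\ge j+2}H_i$. For $i\ge j+2$ we have $r_j\in\Delta_{j+1}\subset\Delta_{i-1}$, so $r_j$ fixes $H_i$ by \eqref{eq:tower}; so does $R_j$. Thus $(\pi(r_j)-R_j)w''=0$, and \eqref{eq:approx} gives $\|(\pi(r_j)-R_j)w\|\le\eta_j\|w'\|$. For $w=z_n$ with $n\in W_m$ we have $\|w'\|\le1$, and $w'=0$ if $j\le m-2$. With Lemma~\ref{lem:model},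
\[
\|Pz_n-\rho_mz_{n+1}\|\le2(q_m+q_{m+1})+\sum_{j\ge\max(m-1,0)}p_j\eta_j .
\]
The term $p_j\eta_j$ occurs only when $m(n)\le j+1$, that is, for $n<T_{j+2}$. So the sum of the right sides over all $n$ is at most $\frac\delta4+\sum_jp_j\eta_jT_{j+2}\le\frac\delta2$, and Lemma~\ref{lem:tracking} gives $\|P^nz_0-\beta_nz_n\|\le\frac\delta2$.

\emph{Divergence.} The enlarged space may contain fixed vectors, so we argue with consecutive differences, which do not see them. Since $z_n\perp z_{n+1}$, \eqref{eq:beta} gives
\[
\|P^nz_0-P^{n+1}z_0\|\ \ge\ \big(\beta_n^2+\beta_{n+1}^2\big)^{1/2}-\delta\ \ge\ \sqrt2\,\Big(1-\frac\delta2\Big)-\delta=\frac{3\sqrt2-2}{4}>0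
\]
for all $n$. Restrict $\pi$ to the invariant subspace $(I-E)\mathfrak H$, which has no nonzero fixed vectors, and let $y=(I-E)z_0$. By Lemma~\ref{lem:variance}(b), $P^ny=P^nz_0-Ez_0$, so $P^ny-P^{n+1}y=P^nz_0-P^{n+1}z_0$ and $P^ny$ does not converge.
\end{proof}

\section{What remains true: proof of Theorem~\ref{thm:C}}\label{sec:C}

The norms $\|x_n\|$ decrease, so the losses $\|x_n\|^2-\|x_{n+1}\|^2$ are summable. By the variance identity, almost every $g$ then moves $x_n$ asymptotically to $x_{n+1}$. Two such elements differ by one that asymptotically fixes $x_n$; this is why $B_x$ appears. For sequences of vectors we write $y_n\approx y_n'$ if $\|y_n-y_n'\|\to0$. This relation is transitive and is preserved by applying a fixed unitary operator. We abbreviate $B=B_x$.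

\subsection*{Proof of (1)}
If $g,h\in B$, then $\pi(gh)x_n\approx\pi(g)x_n\approx x_n$, and $\|\pi(g^{-1})x_n-x_n\|=\|x_n-\pi(g)x_n\|$. So $B$ is a subgroup. It is Borel, being $\bigcap_{i}\bigcup_{N}\bigcap_{n\ge N}\{g:\|\pi(g)x_n-x_n\|\le1/i\}$ with closed inner sets. The same holds for the set $S=\{g:\pi(g)x_n\approx x_{n+1}\}$. By \eqref{eq:variance} and monotone convergence,
\[
\int\sum_n\|\pi(g)x_n-x_{n+1}\|^2\,\mu(dg)=\sum_n\big(\|x_n\|^2-\|x_{n+1}\|^2\big)\le\|x\|^2,
\]
so the series converges for almost every $g$ and $\mu(S)=1$. Fix $a\in S$. Then $g\in S$ if and only if $\pi(g)x_n\approx\pi(a)x_n$, that is, $a^{-1}g\in B$. So $S=aB$ and $\mu(aB)=1$. Conversely, if $\mu(a'B)=1$, then $a'B$ meets $S$, so $a'B=S$ and $a'\in S$. Thus the admissible elements $a$ are those of $S$.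

We have $\pi(a)x_n\approx x_{n+1}$ and $\pi(a^{-1})x_{n+1}\approx x_n$. For $b\in B$,
\begin{gather*}
\pi(aba^{-1})x_{n+1}\approx\pi(ab)x_n\approx\pi(a)x_n\approx x_{n+1},\\
\pi(a^{-1}ba)x_n\approx\pi(a^{-1}b)x_{n+1}\approx\pi(a^{-1})x_{n+1}\approx x_n .
\end{gather*}
Hence $aBa^{-1}=B$.

The closure $\overline B$ is a closed subgroup. Its normalizer is the intersection, over $h\in\overline B$, of the closed sets $\{g:ghg^{-1}\in\overline B,\ g^{-1}hg\in\overline B\}$, so it is a closed subgroup. It contains $aB$, so it has full measure and contains $\operatorname{supp}\mu$. As $\mu$ is adapted, $\overline B$ is normal in $G$. Since $\mu(a\overline B)=1$, aperiodicity gives $\overline B=G$. (Density fails without aperiodicity: for $\mu=\delta_1$ on $\mathbb Z/2$, the sign character and $x\ne0$, the group $B_x$ is trivial.)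

\subsection*{Proof of (2)}
If (a) holds, then $\|\pi(g)x_n-x_n\|\le2\|x_n-Ex\|\to0$ for all $g$, which is (c). Next, (c) implies (b). If (b) holds, then $B$ meets the set $aB$ of full measure, so $a\in B$, which is (d) with $d=1$. It remains to deduce (a) from (d). The plan is to show that $x_n$ is close to its averages along the progression of step $d$, and to identify the limit of these averages. The second point needs the following extension of Lemma~\ref{lem:variance}(c), which fails for the sign character example when $d=2$.

\begin{lemma}\label{lem:Pd}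
If $\mu$ is aperiodic and $d\ge1$, then $\ker(I-P^d)=E\mathfrak H$.
\end{lemma}

\begin{proof}
Fixed vectors are fixed by $P^d$. Conversely let $P^dy=y$ and $y_i=P^iy$, which depends only on $i$ modulo $d$. The norms $\|y_i\|$ are nonincreasing and periodic, hence constant. For $j\in\mathbb Z/d$ let $L_j=\{g:\pi(g)y_i=y_{i+j}\text{ for all }i\}$. These sets are closed, $L_jL_{j'}\subset L_{j+j'}$ and $L_j^{-1}=L_{-j}$, and $\operatorname{supp}\mu\subset L_1$ by Lemma~\ref{lem:variance}(a). The finite union $\bigcup_jL_j$ is a closed subgroup containing $\operatorname{supp}\mu$, so it is $G$. The closed subgroup $L_0$ is normal, because $gL_0g^{-1}\subset L_{j+0-j}$ for $g\in L_j$. For $h\in\operatorname{supp}\mu$ we have $h^{-1}\operatorname{supp}\mu\subset L_{-1}L_1\subset L_0$, so $\mu(hL_0)=1$. By aperiodicity $L_0=G$, and $y=y_0$ is a fixed vector.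
\end{proof}

Assume $a^d\in B$. Applying $\pi(a)x_n\approx x_{n+1}$ repeatedly gives $\pi(a^d)x_n\approx\pi(a^{d-1})x_{n+1}\approx\dots\approx x_{n+d}$. Therefore $x_n\approx x_{n+d}$, and $x_n\approx x_{n+jd}$ for each fixed $j$. Put $y_N=\frac1N\sum_{j<N}P^{jd}x$. For fixed $N$ we get $x_n\approx\frac1N\sum_{j<N}x_{n+jd}=P^ny_N$, and $P^ny_N-Ex=P^n(y_N-Ex)$ by Lemma~\ref{lem:variance}(b). Hence
\[
\limsup_{n\to\infty}\|x_n-Ex\|\le\|y_N-Ex\| .
\]
The mean ergodic theorem states that for a contraction $T$ on a Hilbert space, $\frac1N\sum_{j<N}T^j$ converges strongly to the orthogonal projection onto $\ker(I-T)$. With $T=P^d$ and Lemma~\ref{lem:Pd}, $y_N\to Ex$. This proves (a).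

\subsection*{Proof of (3)}
In cases (i)--(iii) we verify (c) or (d) for every $x$.

(i) A dense subgroup of a discrete group is the whole group.

For (ii) and (iii) note that $\mu^n(a^nB)=1$ for all $n\ge1$. Indeed, for $g=ab\in aB$ we have $g^{-1}a^{n+1}B=a^n(a^{-n}b^{-1}a^n)B=a^nB$, so $\mu^{n+1}(a^{n+1}B)=\int\mu^n(g^{-1}a^{n+1}B)\,\mu(dg)=\mu^n(a^nB)$.

(ii) Let $\mu^n$ have a nonzero part $\mu'$ that is absolutely continuous with respect to Haar measure. Since $\mu'\le\mu^n$, the measure $\mu'$ is regular and is carried by $a^nB$. So there is a compact set $C\subset a^nB$ with $\mu'(C)>0$, and $C$ has positive Haar measure. Steinhaus' theorem states that for such $C$ the set $C^{-1}C$ contains a neighborhood of $e$. As $C^{-1}C\subset B$, the subgroup $B$ is open, hence closed, hence equal to $G$ by density.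

(iii) If the Borel cosets $a^nB$ and $a^{n'}B$ were disjoint, $\mu^n$ and $\mu^{n'}$ would be mutually singular. So they coincide and $a^{|n-n'|}\in B$.

(iv) Density of $B$ gives $B=G$ as soon as the maps $g\mapsto\pi(g)x_n$ are equicontinuous at $e$. On a [SIN] group this holds for a dense set of $x$, because there are smoothing operators that commute with $P$. Let $\lambda$ be a left Haar measure. The closure of a conjugation-invariant set is invariant, so $e$ has a base of compact invariant neighborhoods $U$. Put $\Lambda_U=\lambda(U)^{-1}\int_U\pi(h)\,\lambda(dh)$. Conjugation by $g$ multiplies $\lambda$ by a constant, and the constant is $1$ because $gUg^{-1}=U$ and $0<\lambda(U)<\infty$. So conjugation by $g$ preserves the restriction of $\lambda$ to $U$, and $\pi(g)\Lambda_U\pi(g)^{-1}=\Lambda_U$. Thus $\Lambda_U$ commutes with $\pi(G)$ and with $P$. The vectors $x=\Lambda_Uy$ are dense in $\mathfrak H$, since $\|\Lambda_Uy-y\|\le\sup_{h\in U}\|\pi(h)y-y\|$. For such $x$ we have $x_n=\Lambda_UP^ny$, so for all $n$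
\[
\|\pi(o)x_n-x_n\|\le\|\pi(o)\Lambda_U-\Lambda_U\|\,\|y\|\le\frac{\lambda(oU\,\triangle\,U)}{\lambda(U)}\,\|y\| .
\]
Translation is continuous in $L^1(\lambda)$, so given $\varepsilon>0$ the right side is at most $\varepsilon$ for all $o$ in a neighborhood $O$ of $e$. Let $g\in G$. The neighborhood $gO^{-1}$ of $g$ meets $B$, so $g=bo$ with $b\in B$, $o\in O$, and $\|\pi(g)x_n-x_n\|\le\|\pi(o)x_n-x_n\|+\|\pi(b)x_n-x_n\|$ has upper limit at most $\varepsilon$. Hence $B=G$ and $P^nx\to Ex$ by (2). Since $\|P^n-E\|\le2$, convergence extends from the dense set to all of $\mathfrak H$. Abelian groups are [SIN]. So are compact groups: if $O$ is an open neighborhood of $e$, the open set $\{(g,h):g^{-1}hg\in O\}$ contains $G\times\{e\}$, hence $G\times O'$ for a neighborhood $O'$ of $e$ by compactness, and $\bigcap_ggOg^{-1}\supset O'$ is an invariant neighborhood inside $O$.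

\subsection*{Proof of (4)}
We use Foguel's theorem \cite{foguel}: for a contraction $T$ on a Hilbert space, the set $H_u=\{y:\|T^ny\|=\|T^{*n}y\|=\|y\|\text{ for all }n\}$ is a closed subspace reducing $T$, on which $T$ is unitary, and $T^ny\to0$ weakly for every $y\in H_u^\perp$. Take $T=P$. It suffices to show $H_u=E\mathfrak H$, for then $P^nx=Ex+P^n(x-Ex)\to Ex$ weakly.

A fixed vector $v$ satisfies $Pv=v=P^*v$ by Lemma~\ref{lem:variance}(b), so $E\mathfrak H\subset H_u$. Let $y\in H_u$ and $g\in\operatorname{supp}\mu$. Lemma~\ref{lem:variance}(a) gives $\pi(g)y=Py\in H_u$. The adjoint $P^*=\int\pi(h^{-1})\,\mu(dh)$ is the average for the image of $\mu$ under inversion, whose support is $(\operatorname{supp}\mu)^{-1}$, so the same lemma gives $\pi(g)^{-1}y=P^*y\in H_u$. The closed subgroup $\{g:\pi(g)H_u=H_u\}$ therefore contains $\operatorname{supp}\mu$, and $H_u$ is $G$-invariant. The kernel $N$ of the representation of $G$ on $H_u$ is a closed normal subgroup. All $g\in\operatorname{supp}\mu$ act on $H_u$ by the same operator $P$, so $\operatorname{supp}\mu$ lies in one coset of $N$. By aperiodicity $N=G$,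 that is, $H_u\subset E\mathfrak H$. This completes the proof of Theorem~\ref{thm:C}. \qed

\begin{remark}
In the example of Theorem~\ref{thm:A}, the dense subgroup $D$ of Remark~\ref{rem:D} lies in $B_x$ for every $x$. Indeed, let $\Pi$ be the projection onto the finite-dimensional space $H_0\oplus\dots\oplus H_{M+1}$. An element $g\in D_M$ fixes the kernel of $\Pi$, so $\|gx_n-x_n\|\le2\|\Pi x_n\|$, and $\Pi x_n\to0$ in norm because $x_n\to0$ weakly by (4). Since $\mu(kD)=1$, the clock $k$ is an admissible $a$, and (2) shows that no positive power of $k$ lies in $B_{z_0}$.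
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Countable Amenable Identity Excluding Groups},
\texttt{https://www-cambridge-org.\allowbreak demo.\allowbreak remotlog.\allowbreak com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak A24BB3D5E5BCFB0A62EE64801A4B79E5/\allowbreak S0008439500021251a.pdf/\allowbreak countable-amenable-\allowbreak identity-excluding-\allowbreak groups.pdf}

\bibitem{foguel}
Foguel, \emph{Powers of a contraction in Hilbert space}, Pacific J. Math. \textbf{13} (1963).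

\end{thebibliography}
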